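\title{Real hypersurfaces in complex space forms whose Ricci tensor commutes with the structure tensor}

\begin{abstract}
We classify, up to local congruence, the real hypersurfaces of a nonflat complex space form $M_n(c)$, $n\ge2$, whose Ricci tensor $S$ commutes with the structure tensor $\phi$. Every such hypersurface is a Hopf hypersurface. Besides the hypersurfaces whose shape operator commutes with $\phi$, the list consists, in complex projective space, of one tube over each of $Q^{n-1}$, $P_1\mathbb C\times P_{(n-1)/2}\mathbb C$, $G_{2,5}(\mathbb C)$, $SO(10)/U(5)$ and of the tubes of one specific radius over the complex submanifolds whose shape operators have real rank at most two; in complex hyperbolic space it consists of the Hopf hypersurfaces of the plane $H_2\mathbb C$ with $A\xi=0$. The last two families are described explicitly.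
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $M_n(c)$ be a complex space form, that is, a K\"ahler manifold of complex dimension $n\ge2$ and constant holomorphic sectional curvature $4c$, and assume $c\ne0$. When complete and simply connected, it is the complex projective space $P_n\mathbb C$ for $c>0$ and the complex hyperbolic space $H_n\mathbb C$ for $c<0$. We write $J$ for the complex structure and $\bar\nabla$ for the Levi-Civita connection. Manifolds and maps are $C^\infty$.

Let $M$ be a connected orientable real hypersurface of $M_n(c)$ with unit normal $N$, induced metric $g$, Levi-Civita connection $\nabla$, curvature tensor $R$ and shape operator $AX=-\bar\nabla_XN$. Put $\xi=-JN$, and split $JX=\phi X+\eta(X)N$ into its tangential and normal parts. Then $\eta=g(\cdot,\xi)$, the \emph{structure tensor} $\phi$ is skew-symmetric, $\phi\xi=0$, and $\phi=J$ on the hyperplane $\xi^\perp=TM\cap J(TM)$, the largest complex subspace of the tangent space. The hypersurface is called \emph{Hopf} if $\xi$ is a principal direction, $A\xi=\alpha\xi$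 with $\alpha=\eta(A\xi)$. Let $S$ be the Ricci tensor of $M$ as a $(1,1)$-tensor. This paper solves the following problem.

\medskip
\noindent\textbf{Problem.} \emph{Classify, up to local congruence and under no further hypothesis, the real hypersurfaces of $M_n(c)$, $c\ne0$, with $S\phi=\phi S$.}
\medskip

The Ricci tensor of a K\"ahler manifold commutes with the complex structure, and $S\phi=\phi S$ is the same requirement for the structure that a hypersurface inherits. A symmetric endomorphism $T$ commutes with $\phi$ exactly when $\xi$ is an eigenvector of $T$ (because $\phi T\xi=T\phi\xi=0$ and $\ker\phi=\mathbb R\xi$) and $T$ is complex linear on $\xi^\perp$. The Gauss equation gives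
\begin{equation}\label{eq:ricci}
SX=c\{(2n+1)X-3\eta(X)\xi\}+hAX-A^2X,\qquad h=\operatorname{tr}A .
\end{equation}
The first term commutes with $\phi$. Hence, with
\[
B=A^2-hA,
\]
the condition $S\phi=\phi S$ is equivalent to the pointwise algebraic condition $B\phi=\phi B$.

The obvious solutions are the hypersurfaces with $A\phi=\phi A$. They are Hopf, they are classified, and they have constant principal curvatures: they form the types (A) and (A$'$) below. The passage from $A$ to $B$ loses information in only one way: $B$ takes the same value on the eigenspaces of two principal curvatures $\sigma\ne\tau$ exactly when $\sigma+\tau=h$. Since this relation ties two principal curvatures to the sum of all of them, one might guess that it holds only for isolated radii in the families of tubes with constant principal curvatures. But pointwise algebra does not even show that $M$ is Hopf. By \eqref{eq:ricci}, $\xi$ is an eigenvector of $S$ on every Hopf hypersurface, and it is one whenever $S\phi=\phi S$; in the second case, however, $\xi$ could be a combination of principal directions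 with curvatures $\sigma,\tau$ as above. Under the additional hypothesis $\nabla_\xi R_\xi=0$ on the structure Jacobi operator $R_\xi=R(\cdot,\xi)\xi$, Kim and Ki proved that $M$ is Hopf and locally congruent to a hypersurface of type (A) with $r\ne\pi/4$ (in $P_n\mathbb C$, with $\eta(A\xi)\ne0$) or of type (A$'$) (in $H_n\mathbb C$). The classification without such a hypothesis is recorded in the literature as an open problem; see \cite{Problem}.

The lowest dimension already shows that the guess above is too optimistic.

\begin{example}\label{ex:hopf2}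
Let $n=2$ and let $M$ be Hopf. Then $\xi^\perp$ is an $A$-invariant plane with principal curvatures $\lambda_1,\lambda_2$, and $\phi$ is a rotation by a right angle in it. So $B\phi=\phi B$ if and only if $B$ is scalar on this plane, that is, $(\lambda_1-\lambda_2)(\lambda_1+\lambda_2-h)=0$. Since $h=\alpha+\lambda_1+\lambda_2$, this says that $\lambda_1=\lambda_2$ or $\alpha=0$. In particular every hypersurface of $M_2(c)$ with $A\xi=0$ satisfies $S\phi=\phi S$, and we shall see that these depend on arbitrary functions.
\end{example}

\begin{theorem}\label{thm:hopf}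
Let $M$ be a real hypersurface in $M_n(c)$, $c\ne0$, $n\ge2$. If $S\phi=\phi S$, then $M$ is a Hopf hypersurface.
\end{theorem}

The condition $S\phi=\phi S$ is invariant under rescaling of the ambient metric, so for the classification we take $c=\pm1$; for general $c$, replace every radius $r$ below by $\sqrt{|c|}\,r$. A \emph{regular part} of the tube of radius $r$ over a submanifold $\Sigma$ is the image of an open subset of the unit normal bundle of $\Sigma$ on which the map $\zeta\mapsto\exp(r\zeta)$ is an embedding.

\begin{theorem}\label{thm:class}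
Let $c=\pm1$ and let $M$ be connected. Then $S\phi=\phi S$ if and only if every point of $M$ has a neighborhood congruent to an open part of one of the following hypersurfaces.

\smallskip
\noindent In $P_n\mathbb C$ $(c=1)$:
\begin{itemize}
\item[(A)] a geodesic hypersphere of radius $r$, or a tube of radius $r$ over a totally geodesic $P_k\mathbb C$, $1\le k\le n-2$, with $0<r<\pi/2$ arbitrary;
\item[(B)] for $n\ge3$, the tube of radius $r\in(0,\frac\pi4)$ over the complex quadric $Q^{n-1}$ with $\cot^22r=n-2$;
\item[(C)] for odd $n\ge5$, the tube of radius $r\in(0,\frac\pi4)$ over the Segre-embedded $P_1\mathbb C\times P_{(n-1)/2}\mathbb C$ with $\cot^22r=\frac1{n-2}$;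
\item[(D)] for $n=9$, the tube of radius $r\in(0,\frac\pi4)$ over the Pl\"ucker-embedded $G_{2,5}(\mathbb C)$ with $\cot^22r=\frac35$;
\item[(E)] for $n=15$, the tube of radius $r\in(0,\frac\pi4)$ over the canonically embedded $SO(10)/U(5)$ with $\cot^22r=\frac59$;
\item[(F)] a regular part of a tube of radius $r\in(0,\frac\pi2)$ over a complex submanifold $\Sigma$ of complex dimension $k$, $1\le k\le n-1$, all of whose shape operators have real rank at most $2$, with $\cot^2r=\dfrac{2k-1}{2n-2k-1}$.
\end{itemize}
In $H_n\mathbb C$ $(c=-1)$: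
\begin{itemize}
\item[(A$'$)] a horosphere, a geodesic hypersphere, a tube over $H_{n-1}\mathbb C$, or a tube over a totally geodesic $H_k\mathbb C$, $1\le k\le n-2$, of any radius;
\item[(L)] for $n=2$ only, a Hopf hypersurface with $A\xi=0$ (every such hypersurface occurs).
\end{itemize}
Moreover, if $S\phi=\phi S$, then exactly one of the following holds: $A\phi=\phi A$ on all of $M$ (types {\rm(A)}, {\rm(A$'$)}); $M$ is an open part of one fixed hypersurface {\rm(B)--(E)}; every point has a neighborhood of type {\rm(F)} and $A\phi\ne\phi A$ somewhere; $M$ is of type {\rm(L)}.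
\end{theorem}

The families (F) and (L) are defined by conditions that can be solved. For a holomorphic family $\mathcal E_t$ of linear subspaces of $\mathbb C^{n+1}$, a regular part of $\bigcup_t\mathbb P(\mathcal E_t)$ is the image of an open set of pairs $(t,[v])$, $v\in \mathcal E_t\setminus0$, on which the map $(t,[v])\mapsto[v]$ is an embedding.

\begin{theorem}\label{thm:rank}
A complex submanifold $\Sigma\subset P_n\mathbb C$ of dimension $k\ge1$ has all shape operators of real rank at most $2$ if and only if, on an open dense subset, it is locally an open part of a $P_k\mathbb C$ or a regular part of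
\[
\bigcup_t\mathbb P\big(K\oplus\operatorname{span}(\gamma(t),\gamma'(t),\dots,\gamma^{(j-1)}(t))\big).
\]
Here $1\le j\le k$, $K\subset\mathbb C^{n+1}$ is a fixed linear subspace of dimension $k-j$, and $\gamma$ is a holomorphic curve with $\gamma,\gamma',\dots,\gamma^{(j)}$ independent modulo $K$.
\end{theorem}

These are the cones over osculating developables of curves, and for $k=1$ all complex curves. In $P_2\mathbb C$, type (F) consists of the tubes of radius $\pi/4$ over complex curves. In $P_3\mathbb C$ it consists of the tubes of radius $\pi/3$ over complex curves and of the tubes of radius $\pi/6$ over surfaces that are generically planes, cones over curves ($j=1$) or tangent developables ($j=2$, for instance with $\gamma(t)=(1,t,t^2,t^3)$).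

\begin{theorem}\label{thm:L}
Let $\langle\,,\rangle$ be the Hermitian form of signature $(2,1)$ on $\mathbb C^3$, linear in the first entry, and let $\partial H_2\mathbb C\cong S^3$ be the set of null lines with its contact structure. The hypersurfaces of type {\rm(L)} are locally exactly the unions of the geodesics joining $\gamma_+(u)$ to $\gamma_-(v)$, where $\gamma_\pm$ are two regular Legendrian curves in $S^3$ with $\gamma_+(u)\ne\gamma_-(v)$ and
\[
\operatorname{Im}\,\partial_u\partial_v\log\langle\gamma_+(u),\gamma_-(v)\rangle\ne0 .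
\]
\end{theorem}

Theorem~\ref{thm:L} is a case of Ivey's description of Hopf hypersurfaces in $H_2\mathbb C$ \cite{Ivey}; we give a full proof.

Theorem~\ref{thm:hopf} is proved in Section~\ref{sec:hopf} by playing the identity $h=\operatorname{tr}A$ against the Codazzi equation. Section~\ref{sec:spectrum} analyzes the principal curvatures in the Hopf case and settles everything except one case in $P_n\mathbb C$, which Section~\ref{sec:tubes} identifies with (F). Sections~\ref{sec:rank} and~\ref{sec:L} prove Theorems~\ref{thm:rank} and~\ref{thm:L}.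

\section{Structure equations}\label{sec:prelim}

Since $J$ is parallel, the Gauss and Weingarten formulas give
\begin{equation}\label{eq:struct}
\nabla_X\xi=\phi AX,\qquad(\nabla_X\phi)Y=\eta(Y)AX-g(AX,Y)\xi ,
\end{equation}
and the Codazzi equation in $M_n(c)$ is
\begin{equation}\label{eq:codazzi}
(\nabla_XA)Y-(\nabla_YA)X=c\,\Psi(X,Y),\qquad\Psi(X,Y)=\eta(X)\phi Y-\eta(Y)\phi X-2g(\phi X,Y)\xi .
\end{equation}
We write $T_\sigma$ for the $\sigma$-eigenspace of $A$. On an open set where the eigenvalues of $A$ have constant multiplicities, the eigenvalues and the eigendistributions are smooth. If $Y$ is a section of $T_\tau$, differentiating $AY=\tau Y$ gives $(\nabla_XA)Y=(X\tau)Y+(\tau-A)\nabla_XY$, hence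
\begin{equation}\label{eq:dA}
g((\nabla_XA)Y,Z)=(X\tau)\,g(Y,Z)+(\tau-\rho)\,g(\nabla_XY,Z)\qquad(Z\in T_\rho).
\end{equation}
For sections $X,Y,Z$ of $T_\sigma,T_\tau,T_\rho$ the $Z$-component of \eqref{eq:codazzi} therefore reads
\begin{equation}\label{eq:C}
(X\tau)g(Y,Z)-(Y\sigma)g(X,Z)+(\tau-\rho)g(\nabla_XY,Z)-(\sigma-\rho)g(\nabla_YX,Z)=c\,g(\Psi(X,Y),Z).
\end{equation}
We refer to this equation as $\mathrm C(X,Y;Z)$. When two of the eigenvalues agree, a connection term drops out; this is the source of most of the information below.

\section{Proof that $M$ is Hopf}\label{sec:hopf}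

Assume $B\phi=\phi B$ and suppose that $M$ is not Hopf. Then $\phi A\xi\ne0$ on a nonempty open set. Near a point of this set where the number of distinct eigenvalues of $A$ is largest, the multiplicities are constant. For each of the finitely many pairs $\sigma,\sigma'$ of eigenvalues in turn, if $\sigma+\sigma'-h$ is not identically zero we pass to an open subset where it has no zero. We obtain a connected open set $\Omega$ on which $\phi A\xi\ne0$, the multiplicities are constant, and each relation $\sigma+\sigma'=h$ holds identically or nowhere. We work on $\Omega$, shrinking it when a local frame is needed, and derive a contradiction.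

\subsection{The plane spanned by $\xi$ and $A\xi$}

Write $A\xi=\alpha\xi+\mu U$ with $U\perp\xi$ a unit vector and $\mu\ne0$. We know that $B\xi=\beta_0\xi$ for some function $\beta_0$, that is, $\alpha A\xi+\mu AU=hA\xi+\beta_0\xi$. So $\mu AU=(h-\alpha)A\xi+\beta_0\xi$ lies in the plane $\operatorname{span}\{\xi,U\}$ and has $U$-component $(h-\alpha)\mu$. By the symmetry of $A$,
\[
AU=\mu\xi+(h-\alpha)U .
\]
Thus the plane is $A$-invariant, and the trace of $A$ on this plane alone equals the full trace $h$. Let $\lambda,\nu$ be the eigenvalues of $A$ on the plane. They are distinct because $\mu\ne0$: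
\[
\lambda+\nu=h,\qquad\delta:=\nu-\lambda\ne0 .
\]
Consequently
\begin{equation}\label{eq:factor}
B+\lambda\nu=A^2-hA+\lambda\nu=(\lambda-A)(\nu-A),\qquad\ker(B+\lambda\nu)=T_\lambda\oplus T_\nu ,
\end{equation}
and this kernel contains $\xi$ and $U$ and is $\phi$-invariant, being an eigenspace of $B$. Choose a function $\theta$ such that, with $a=\cos\theta$, $b=\sin\theta$,
\[
e_1=a\xi+bU\in T_\lambda,\qquad e_2=-b\xi+aU\in T_\nu,\qquad\xi=ae_1-be_2,\qquad U=be_1+ae_2 .
\]
Since $\xi$ is not principal, $ab\ne0$. Nothing distinguishes $\lambda$ from $\nu$ so far: interchanging them replaces $(e_1,e_2,a,b)$ by $(e_2,-e_1,-b,a)$, that is, $\theta$ by $\theta+\frac\pi2$.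

Let $W_\lambda$ be the orthogonal complement of $e_1$ in $T_\lambda$ and $W_\nu$ that of $e_2$ in $T_\nu$. Both are orthogonal to $e_1$ and $e_2$, hence to $\xi$ and $U$. For $Y\in W_\lambda$ all connection terms in $\mathrm C(e_1,Y;e_1)$ vanish, and since $\phi e_1=b\phi U$,
\[
-Y\lambda=c\{a\,g(\phi Y,e_1)-2a\,g(\phi e_1,Y)\}=-3cab\,g(Y,\phi U).
\]
Together with the same formula after interchanging $\lambda$ and $\nu$, this gives
\begin{equation}\label{eq:key}
Y\lambda=3cab\,g(Y,\phi U)\quad(Y\in W_\lambda),\qquad Y\nu=-3cab\,g(Y,\phi U)\quad(Y\in W_\nu).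
\end{equation}

\subsection{The case $n=2$}

Here $M$ has dimension $3$, so $\phi U$ spans the orthogonal complement of the invariant plane and is principal. Its principal curvature is $\operatorname{tr}A-(\lambda+\nu)=0$. On the other hand $\phi U\in T_\lambda\oplus T_\nu$ by \eqref{eq:factor}, so one of $\lambda,\nu$ is zero at each point. They are distinct and continuous, so after naming them suitably $\lambda\equiv0$ and $\phi U\in W_\lambda$. But \eqref{eq:key} gives $(\phi U)\lambda=3cab\ne0$, a contradiction.

This is the whole idea: the trace condition pins $\lambda$ down, and the ambient curvature forces it to vary in the direction $\phi U$. For $n\ge3$ the trace condition only expresses $\lambda$ through the remaining principal curvatures, so we must find out how these vary along $\phi U$. We shall obtain a closed system of ordinary differential equations along $\phi U$ that has to preserve an algebraic constraint, and show that it cannot.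

\begin{remark}
The hypothesis $c\ne0$ is needed. In $\mathbb C^n$ let $M=\Gamma\times\Pi^\perp$, where $\Gamma$ is a curve with nonzero curvature in a real $2$-plane $\Pi$ that is neither complex nor totally real. Then $A$ has rank one, so $B=0$; its image is spanned by the unit tangent $V$ of $\Gamma$, and $0<|g(V,\xi)|<1$, so $M$ is not Hopf.
\end{remark}

\subsection{The eigenspace of $B$ containing $\xi$ has dimension three}

From now on $n$ is arbitrary.

\begin{lemma}\label{lem:three}
After interchanging $\lambda$ and $\nu$ if necessary, $e_3:=\phi U$ lies in $T_\lambda$, $T_\lambda=\operatorname{span}\{e_1,e_3\}$ and $T_\nu=\mathbb Re_2$.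
\end{lemma}

\begin{proof}
The space $(T_\lambda\oplus T_\nu)\cap\xi^\perp=\mathbb RU\oplus W_\lambda\oplus W_\nu$ is invariant under $\phi$, which is a complex structure on it. Hence $\phi U\in W_\lambda\oplus W_\nu$, the number $\dim W_\lambda+\dim W_\nu$ is odd, and the orthogonal complement of $\phi U$ in $W_\lambda\oplus W_\nu$ is $\phi$-invariant.

For $X,Y\in W_\lambda$ the equation $\mathrm C(X,Y;e_1)$ reads $0=-2ca\,g(\phi X,Y)$, so $\phi W_\lambda\perp W_\lambda$. If $\dim W_\lambda\ge2$, then for orthonormal $X,Y\in W_\lambda$ the equation $\mathrm C(X,Y;Y)$ reads $X\lambda=0$, and \eqref{eq:key} gives $\phi U\perp W_\lambda$. By the symmetry between $\lambda$ and $\nu$, both statements hold for $W_\nu$ as well.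

Suppose $\dim W_\lambda\ge2$. Then $\phi U\in W_\nu$, which excludes $\dim W_\nu\ge2$; so $W_\nu=\mathbb R\phi U$, and $W_\lambda$ is $\phi$-invariant. This contradicts $\phi W_\lambda\perp W_\lambda$. By symmetry $\dim W_\nu\le1$ too, and since the sum of the dimensions is odd, it is $1$.
\end{proof}

Let $E=\operatorname{span}\{e_1,e_2,e_3\}=\operatorname{span}\{\xi,U,\phi U\}$ and $D=E^\perp$. Both are invariant under $A$, $\phi$ and $B$. By Lemma~\ref{lem:three}, neither $\lambda$ nor $\nu$ is an eigenvalue of $A$ on $D$; we shall divide by $\sigma-\lambda$ and $\sigma-\nu$ repeatedly. The trace condition becomes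
\begin{equation}\label{eq:trace}
\operatorname{tr}A|_D=h-(2\lambda+\nu)=-\lambda .
\end{equation}
From $\phi e_1=be_3$, $\phi e_2=ae_3$, $\phi e_3=-U$ we compute $\Psi(e_1,e_3)=-aU-2b\xi$, $\Psi(e_1,e_2)=(a^2+b^2)e_3$ and $\Psi(e_2,e_3)=bU-2a\xi$, that is,
\begin{equation}\label{eq:Psi}
\begin{gathered}
\Psi(e_1,e_3)=-3ab\,e_1+(2b^2-a^2)e_2,\quad\Psi(e_1,e_2)=e_3,\quad\Psi(e_2,e_3)=(b^2-2a^2)e_1+3ab\,e_2,\\
\Psi(e_i,X)=\eta(e_i)\phi X\in D\quad(X\in D),\qquad\eta(e_1)=a,\ \ \eta(e_2)=-b,\ \ \eta(e_3)=0 .
\end{gathered}
\end{equation}

\subsection{Derivatives inside $E$}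

The geometry of $A$ on $E$ is described by the three functions $\lambda,\nu,\theta$, and we want their derivatives along $e_3$. Put $\omega_{ij}(X)=g(\nabla_Xe_i,e_j)=-\omega_{ji}(X)$. Equation \eqref{eq:key} gives $e_3\lambda=3cab$, and \eqref{eq:C} with \eqref{eq:Psi} gives
\begin{align*}
\mathrm C(e_1,e_3;e_3):&\quad e_1\lambda=0, &\mathrm C(e_1,e_2;e_3):&\quad\delta\,\omega_{23}(e_1)=c,\\
\mathrm C(e_2,e_3;e_1):&\quad\delta\,\omega_{12}(e_3)=c(b^2-2a^2), &\mathrm C(e_2,e_3;e_2):&\quad\delta\,\omega_{23}(e_2)-e_3\nu=3cab .
\end{align*}
Further relations come from differentiating $\xi=ae_1-be_2$. Since $Xa=-bX\theta$ and $Xb=aX\theta$,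
\[
\phi AX=\nabla_X\xi=(\omega_{12}(X)-X\theta)\,U+(a\,\omega_{13}(X)-b\,\omega_{23}(X))\,e_3+(\text{component in }D).
\]
We use this for $X=e_3$, where $\phi AX=-\lambda U$; for $X=e_2$, where $\phi AX=a\nu e_3$; and for $X\in D$, where $\phi AX\in D$. Altogether,
\begin{gather}
e_1\lambda=0,\qquad e_3\lambda=3cab,\qquad e_3\theta=\lambda+\frac{c(b^2-2a^2)}\delta,\label{eq:E1}\\
\omega_{23}(e_1)=\frac c\delta,\qquad\omega_{23}(e_2)=\frac{e_3\nu+3cab}\delta,\qquad a\,\omega_{13}(e_2)-b\,\omega_{23}(e_2)=a\nu,\label{eq:E2}\\
\omega_{12}(X)=X\theta,\qquad a\,\omega_{13}(X)=b\,\omega_{23}(X)\qquad(X\in D).\label{eq:E3}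
\end{gather}
The derivative $e_3\nu$ is still missing. By \eqref{eq:E2} it is determined by $\omega_{13}(e_2)$, and this coefficient appears in the bracket $[e_1,e_2]$. If we knew that $e_2\lambda=0$ and $[e_1,e_2]\in E$, then $[e_1,e_2]\lambda=0$ would determine it. Both facts require a look at $D$.

\subsection{The connection respects the splitting $E\oplus D$}

\begin{lemma}\label{lem:split}
We have $\nabla_{e_i}e_j\in E$ for all $i,j$, so $\nabla_{e_i}$ maps sections of $D$ to sections of $D$. For $X\in D$ we have $X\theta=0$ and $\nabla_Xe_i\in D$.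
\end{lemma}

\begin{proof}
Let $u_i$ be the $D$-component of $\nabla_{e_i}U$. The vector $\nabla_{e_i}\xi=\phi Ae_i$ lies in $E$, and \eqref{eq:struct} gives $\nabla_Xe_3=\phi\nabla_XU-g(AX,U)\xi$. Hence the $D$-components of $\nabla_{e_i}e_1$, $\nabla_{e_i}e_2$, $\nabla_{e_i}e_3$ are $bu_i$, $au_i$, $\phi u_i$, and for a section $X$ of $D$
\[
g(\nabla_{e_i}X,e_1)=-b\,g(X,u_i),\qquad g(\nabla_{e_i}X,e_2)=-a\,g(X,u_i),\qquad g(\nabla_{e_i}X,e_3)=-g(X,\phi u_i).
\]
Let $X$ be a section of an eigendistribution $T_\sigma\subset D$; such sections span $D$. By \eqref{eq:Psi} the right side of $\mathrm C(e_i,X;e_j)$ is zero. We use five of these equations, in this order.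
\begin{itemize}
\item $\mathrm C(e_1,X;e_3)$: $(\sigma-\lambda)g(\nabla_{e_1}X,e_3)=0$. Hence $u_1=0$.
\item $\mathrm C(e_1,X;e_2)$: $(\sigma-\nu)g(\nabla_{e_1}X,e_2)+\delta\,\omega_{12}(X)=0$. Hence $\omega_{12}(X)=0$, and $X\theta=0$ by \eqref{eq:E3}.
\item $\mathrm C(e_3,X;e_1)$: $(\sigma-\lambda)g(\nabla_{e_3}X,e_1)=0$. Hence $u_3=0$.
\item $\mathrm C(e_3,X;e_2)$: $(\sigma-\nu)g(\nabla_{e_3}X,e_2)-\delta\,\omega_{23}(X)=0$. Hence $\omega_{23}(X)=0$, and $\omega_{13}(X)=0$ by \eqref{eq:E3}.
\item $\mathrm C(e_2,X;e_3)$: $(\sigma-\lambda)g(\nabla_{e_2}X,e_3)-\delta\,\omega_{23}(X)=0$. Hence $u_2=0$.\qedhere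
\end{itemize}
\end{proof}

For $X\in D$ put $CX=\nabla_XU$. By Lemma~\ref{lem:split}, $C$ is an endomorphism of $D$, and
\[
\nabla_Xe_1=a\phi AX+bCX,\qquad\nabla_Xe_2=-b\phi AX+aCX,\qquad\nabla_Xe_3=\phi CX .
\]
Let $A_i'=(\nabla_{e_i}A)|_D$; by the lemma it is a symmetric endomorphism of $D$. With $\lambda_1=\lambda_3=\lambda$, $\lambda_2=\nu$, we have $(\nabla_XA)e_i=(X\lambda_i)e_i+(\lambda_i-A)\nabla_Xe_i$, so the $D$-component of \eqref{eq:codazzi} for the pair $(e_i,X)$ gives
\begin{equation}\label{eq:Aprime}
\begin{gathered}
A_1'=(\lambda-A)(a\phi A+bC)+ca\,\phi,\qquad A_2'=(\nu-A)(-b\phi A+aC)-cb\,\phi,\\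
A_3'=(\lambda-A)\phi C .
\end{gathered}
\end{equation}
Three symmetric operators are thus expressed through one unknown operator $C$. The rest of the proof exploits their symmetry.

\subsection{A closed system along $e_3$}

\begin{lemma}\label{lem:ode}
Put $w=b^2\in(0,1)$ and $\dot f=\frac ba\,e_3f$ for functions $f$ on $\Omega$. Then
\begin{equation}\label{eq:ode}
\dot\lambda=3cw,\qquad\dot\nu=c-\nu\delta-3cw,\qquad\dot w=2w\Big(\lambda+\frac{c(3w-2)}\delta\Big).
\end{equation}
\end{lemma}

\begin{proof}
We first show $e_2\lambda=0$. Since $\nabla_{e_2}$ preserves $D$, \eqref{eq:trace} gives $-e_2\lambda=e_2(\operatorname{tr}A|_D)=\operatorname{tr}A_2'$. The product of a skew and a symmetric operator has trace zero, so $\phi$, $\phi A$ and $A\phi A$ are traceless on $D$, and $\operatorname{tr}A_2'=a\operatorname{tr}((\nu-A)C)$. To reach this trace we use $A_3'$. The operator $\Theta=(\nu-A)\phi(\lambda-A)^{-1}$ on $D$ satisfies $\Theta A_3'=(\nu-A)\phi^2C=-(\nu-A)C$. By \eqref{eq:factor}, $Q=(\lambda-A)(\nu-A)=B+\lambda\nu$ is symmetric and invertible on $D$ and commutes with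 $A$ and, by hypothesis, with $\phi$. Hence $\Theta=(\nu-A)\phi(\nu-A)Q^{-1}$ is skew. As $A_3'$ is symmetric, $\operatorname{tr}((\nu-A)C)=-\operatorname{tr}(\Theta A_3')=0$, and $e_2\lambda=0$.

Now $e_1\lambda=e_2\lambda=0$ on $\Omega$, and $[e_1,e_2]=\nabla_{e_1}e_2-\nabla_{e_2}e_1\in E$, so
\[
0=[e_1,e_2]\lambda=(\omega_{23}(e_1)-\omega_{13}(e_2))\,e_3\lambda .
\]
Since $e_3\lambda=3cab\ne0$, we get $\omega_{13}(e_2)=c/\delta$. The last two relations in \eqref{eq:E2} then give $ac-b(e_3\nu+3cab)=a\nu\delta$, that is, $e_3\nu=\frac ab(c-\nu\delta)-3cab$. Multiplying this and \eqref{eq:E1} by $b/a$, and using $e_3w=2ab\,e_3\theta$ and $b^2-2a^2=3w-2$, we obtain \eqref{eq:ode}.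
\end{proof}

\subsection{The principal curvatures on $D$}

To differentiate \eqref{eq:trace} along $e_3$ we need the eigenvalues of $A$ on $D$. Decompose $D$ into the eigenspaces $V$ of $B|_D$, which we call \emph{blocks}; each is invariant under $A$ and $\phi$. If $B=\beta$ on $V$, the eigenvalues of $A$ on $V$ are roots of $t^2-ht-\beta$. So either $V=T_\sigma$, and we put $d'=\dim V$, $d''=0$; or $V=T_\sigma\oplus T_\tau$ with $\sigma+\tau=h$, and we name the eigenvalues so that $d'=\dim T_\sigma\ge d''=\dim T_\tau$. By the choice of $\Omega$ the blocks are smooth and these integers are constant. In both cases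
\[
\operatorname{tr}A|_V=(d'-d'')\sigma+d''h .
\]
On a block with $d'=d''$ we do not determine $\sigma$ and $\tau$, but only their sum $h$ enters the trace. On a block with $d'>d''$ the space $T_\sigma$ is too large to be mapped into $T_\tau$ by $\phi$, and on the part that $\phi$ preserves the operator $C$ can be computed.

\begin{lemma}\label{lem:excess}
If $d'>d''$, then
\begin{equation}\label{eq:excess}
\dot\sigma=c+\lambda\sigma-\sigma^2\qquad\text{and}\qquad\sigma^3=\varepsilon_1\sigma^2-\varepsilon_2\sigma+\varepsilon_3,
\end{equation}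
where $\varepsilon_1=\lambda+\nu$, $\varepsilon_2=\lambda\nu-c$, $\varepsilon_3=-c(\nu-\delta w)$.
\end{lemma}

\begin{proof}
We argue at a fixed point. Let $X\in T_\sigma$ and $Y\in T_{\sigma'}\subset D$ with $\sigma'\ne\sigma$, and suppose $g(\phi X,Y)=0$. Put $u=g(CX,Y)$, $v=g(CY,X)$. In \eqref{eq:Aprime} all terms of $g(A_i'X,Y)$ and $g(A_i'Y,X)$, $i=1,2$, that do not contain $C$ are multiples of $g(\phi X,Y)$, so the symmetry of $A_1'$ and $A_2'$ gives
\[
(\lambda-\sigma')u-(\lambda-\sigma)v=0,\qquad(\nu-\sigma')u-(\nu-\sigma)v=0 .
\]
The determinant is $-(\lambda-\sigma')(\nu-\sigma)+(\lambda-\sigma)(\nu-\sigma')=-\delta(\sigma-\sigma')\ne0$. Hence $u=v=0$.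

The space $\{X\in T_\sigma:\phi X\in T_\sigma\}$ is the kernel of the map $T_\sigma\to T_\tau$ that sends $X$ to the $T_\tau$-component of $\phi X$ (all of $V$ if $d''=0$), so it contains some $X\ne0$. For this $X$ we have $g(\phi X,Y)=0$ whenever $Y\in T_{\sigma'}$, $\sigma'\ne\sigma$, and therefore $CX\in T_\sigma$. By \eqref{eq:Aprime}, $A_1'X$ and $A_2'X$ lie in $T_\sigma$. By \eqref{eq:dA}, $g(A_i'X,Y)=(e_i\sigma)g(X,Y)$ for $Y\in T_\sigma$; so $A_i'X=(e_i\sigma)X$ as soon as $A_i'X\in T_\sigma$. For $i=1$,
\[
(\lambda-\sigma)(a\sigma\,\phi X+b\,CX)+ca\,\phi X=(e_1\sigma)X ,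
\]
and since $\sigma\ne\lambda$ this shows $CX=\rho_0X+\rho\,\phi X$. The $\phi X$-components for $i=1,2$ are
\begin{equation}\label{eq:rho}
(\lambda-\sigma)(a\sigma+b\rho)+ca=0,\qquad(\nu-\sigma)(-b\sigma+a\rho)-cb=0 .
\end{equation}
Next, $\phi CX=\rho_0\phi X-\rho X\in T_\sigma$, so $A_3'X=(\lambda-\sigma)(\rho_0\phi X-\rho X)=(e_3\sigma)X$. Thus $e_3\sigma=-(\lambda-\sigma)\rho=\frac ab(c+\sigma(\lambda-\sigma))$ by the first equation in \eqref{eq:rho}, which is the differential equation. Multiply the first equation in \eqref{eq:rho} by $a(\nu-\sigma)$ and the second by $b(\lambda-\sigma)$, and subtract: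
\[
\sigma(\lambda-\sigma)(\nu-\sigma)+c(a^2\nu+b^2\lambda-\sigma)=0 .
\]
Since $a^2\nu+b^2\lambda=\nu-\delta w$, this is the cubic equation.
\end{proof}

Let $\sigma_i$ be the eigenvalues of the blocks with $m_i:=d'-d''>0$, and let $\ell$ be the sum of $d''$ over all blocks. Then \eqref{eq:trace} reads
\begin{equation}\label{eq:trace2}
\sum_im_i\sigma_i+\ell h=-\lambda .
\end{equation}

\subsection{The contradiction}

Differentiating \eqref{eq:trace2} with the Riccati equation in \eqref{eq:excess} produces the power sums of the $\sigma_i$ of degree $2$, then $3$, and the cubic equation closes the chain. The term $\ell h$ fits the same pattern: $h=\varepsilon_1$ is the sum of all three complex roots of the cubic. Their power sums are, by Newton's identities, $s_0=3$, $s_1=\lambda+\nu$, $s_2=\varepsilon_1^2-2\varepsilon_2=\lambda^2+\nu^2+2c$ and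
\[
s_3=\varepsilon_1s_2-\varepsilon_2s_1+\varepsilon_3s_0=(\lambda+\nu)(\lambda^2-\lambda\nu+\nu^2+3c)-3c(\nu-\delta w)=\lambda^3+\nu^3+3c\lambda+3c\delta w .
\]
They obey the equations that the Riccati equation would predict:
\[
\dot s_1=cs_0+\lambda s_1-s_2,\qquad\dot s_2=2(cs_1+\lambda s_2-s_3).
\]
Indeed, by \eqref{eq:ode} both sides of the first equation equal $c-\nu\delta$, and both sides of the second equal $2(c\nu-\nu^2\delta-3cw\delta)$. By \eqref{eq:excess} the powers $\sigma_i^j$ satisfy the same three relations as the $s_j$. Hence the functions $M_j=\sum_im_i\sigma_i^j+\ell s_j$, with the constant $d:=M_0=\sum_im_i+3\ell\ge0$, satisfy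
\begin{equation}\label{eq:M}
\dot M_1=cd+\lambda M_1-M_2,\qquad\dot M_2=2(cM_1+\lambda M_2-M_3),\qquad M_3=\varepsilon_1M_2-\varepsilon_2M_1+\varepsilon_3d ,
\end{equation}
and \eqref{eq:trace2} says $M_1=-\lambda$. All information about $D$ is now contained in the integer $d$.

The first equation in \eqref{eq:M} gives $M_2=3cw+cd-\lambda^2$. By \eqref{eq:ode}, $\dot M_2=3c\dot w-2\lambda\dot\lambda=6c^2w(3w-2)/\delta$, so the second equation gives $M_3=\lambda M_2-c\lambda-3c^2w(3w-2)/\delta$. The third gives $M_3=(\lambda+\nu)M_2+(\lambda\nu-c)\lambda-cd(\nu-\delta w)$. Subtracting,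
\[
0=\nu M_2+\lambda^2\nu-cd\nu+cd\delta w+\frac{3c^2w(3w-2)}\delta=cw\Big(3\nu+d\delta+\frac{3c(3w-2)}\delta\Big).
\]
This is one algebraic relation among $\lambda,\nu,w$. In the variables $x=\delta^2>0$ and $y=\nu\delta$ it is linear:
\begin{equation}\label{eq:w}
9cw=6c-3y-dx .
\end{equation}
We use it to eliminate $w$ from \eqref{eq:ode}. It gives $c(3w-2)/\delta=-\nu-\frac d3\delta$, hence
\[
\dot\nu=\tfrac d3x-c,\qquad\dot\delta=c-y-6cw=\kappa:=y+\tfrac{2d}3x-3c,\qquad\dot w=-\tfrac23(3+d)\,w\delta ,
\]
and from $\dot x=2\delta\dot\delta$, $\dot y=\dot\nu\delta+\nu\dot\delta$,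
\begin{equation}\label{eq:xy}
\delta\dot x=2x\kappa,\qquad\delta\dot y=x\big(\tfrac d3x-c\big)+y\kappa .
\end{equation}
Differentiate \eqref{eq:w} and multiply by $-\delta$: $6cw\,(3+d)x=3\delta\dot y+d\,\delta\dot x$. By \eqref{eq:w} and \eqref{eq:xy} the two sides are
\begin{gather*}
(3+d)x\big(4c-2y-\tfrac{2d}3x\big),\\
dx^2-3cx+(3y+2dx)\kappa=3y^2+4dxy+\big(d+\tfrac43d^2\big)x^2-9cy-(3+6d)cx .
\end{gather*}
Their difference gives
\begin{equation}\label{eq:f}
f(x,y):=3y^2+6(1+d)xy+d(3+2d)x^2-9cy-5(3+2d)cx=0\quad\text{on }\Omega .
\end{equation}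
Let $\mathcal V$ be the polynomial vector field in the $(x,y)$-plane given by the right sides of \eqref{eq:xy}. Differentiating \eqref{eq:f} once more and multiplying by $\delta$, we see that the polynomial $\mathcal Vf$ also vanishes at all values $(x,y)$ taken on $\Omega$. It remains to show that the conic $f=0$ is not an invariant curve of $\mathcal V$.

\begin{lemma}\label{lem:coprime}
For $d\ge0$ and $c\ne0$ the polynomial $f$ is irreducible over $\mathbb C$ and does not divide $\mathcal Vf$.
\end{lemma}

\begin{proof}
Let $f_2$ be the quadratic part of $f$. If $f$ is a product of two factors of degree one, then one of them, $l$, is homogeneous, since $f(0,0)=0$; it divides $f_2$ and the nonzero linear part, so $l$ is proportional to $9y+5(3+2d)x$. But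
\[
f_2\big(1,-\tfrac59(3+2d)\big)=(3+2d)\Big(\tfrac{25}{27}(3+2d)-\tfrac{10}3(1+d)+d\Big)=-\tfrac1{27}(3+2d)(15+13d)\ne0 .
\]
The cubic part of $\mathcal Vf$ is
\begin{multline*}
2x\big(y+\tfrac{2d}3x\big)\big(6(1+d)y+2d(3+2d)x\big)+\big(y^2+\tfrac{2d}3xy+\tfrac d3x^2\big)\big(6y+6(1+d)x\big)\\
=6y^3+(18+22d)\,xy^2+(26d+20d^2)\,x^2y+(\cdots)\,x^3 .
\end{multline*}
If $f$ divides $\mathcal Vf$, this cubic form equals $f_2$ times a linear form. The coefficients of $y^3$ and $xy^2$ force the linear form to be $2y+(2+\frac{10}3d)x$, and then the coefficient of $x^2y$ would be $6(1+d)(2+\frac{10}3d)+2d(3+2d)=12+38d+24d^2$. This exceeds $26d+20d^2$ by $12+12d+4d^2>0$.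
\end{proof}

By Lemma~\ref{lem:coprime}, $f$ and $\mathcal Vf$ are coprime, and two coprime polynomials in two variables have finitely many common zeros. The continuous map $(x,y)$ on the connected set $\Omega$ takes values in this finite set, so it is constant. Then $\delta$, $\nu=y/\delta$ and $\lambda=\nu-\delta$ are constant, which contradicts $e_3\lambda=3cab\ne0$. This proves Theorem~\ref{thm:hopf}.

\section{Principal curvatures in the Hopf case}\label{sec:spectrum}

Let $c=\pm1$, let $M$ be connected, and assume $S\phi=\phi S$. By Theorem~\ref{thm:hopf}, $A\xi=\alpha\xi$. From now on eigenvalues, multiplicities and the spaces $T_\lambda$ refer to $A|_{\xi^\perp}$, and $B\phi=\phi B$ is a condition on $\xi^\perp$ only. We use three results from the literature.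
\begin{itemize}
\item[(H1)] On a connected Hopf hypersurface $\alpha$ is constant, and $AX=\lambda X$, $X\perp\xi$, implies $(2\lambda-\alpha)A\phi X=(\alpha\lambda+2c)\phi X$; see \cite{Maeda,KiSuh} and \cite[\S2]{NR}.
\item[(H2)] The real hypersurfaces with $A\phi=\phi A$ are exactly the open parts of the hypersurfaces (A) and (A$'$), respectively \cite{Okumura,MR}.
\item[(H3)] A connected Hopf hypersurface with constant principal curvatures is, for $c=1$, an open part of a hypersurface in Takagi's list A--E \cite{Kimura,Takagi}; for $c=-1$ it is an open part of a hypersurface (A$'$) or of a tube of radius $r$ over $\mathbb RH^n$ \cite{Berndt}. Among the hypersurfaces (A$'$), $\alpha^2=4$ for the horosphere and $\alpha^2>4$ otherwise. Up to the sign of $N$, the tube over $\mathbb RH^n$ has $\alpha=2\tanh2r$ and the principal curvatures $\tanh r$, $\coth r$ with multiplicity $n-1$ each. Type A is (A) above. Types B--E are the tubes of radius $r\in(0,\frac\pi4)$ over the submanifolds named in (B)--(E); up to the sign of $N$ they have $\alpha=2\cot2r$, the principal curvatures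 $\cot(r\mp\frac\pi4)$ with multiplicity $m$ each and $\cot r$, $-\tan r$ with multiplicity $p$ each, where $(m,p)=(n-1,0),(2,n-3),(4,4),(6,8)$.
\end{itemize}
We also use that for a constant $\lambda_0$ the multiplicity $\dim\ker(A|_{\xi^\perp}-\lambda_0)$ is upper semicontinuous: near a given point it is at most its value at that point. Two such integer functions with constant sum are locally constant.

\subsection{The case $\alpha^2+4c\ne0$}

Here $\alpha/2$ is not an eigenvalue, since (H1) would give $0=\frac12(\alpha^2+4c)\phi X$. So $\phi T_\lambda\subset T_{\lambda^*}$ with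
\[
\lambda^*=\frac{\alpha\lambda+2c}{2\lambda-\alpha},\qquad\text{equivalently}\qquad\lambda\lambda^*=\tfrac\alpha2(\lambda+\lambda^*)+c .
\]
The second form is symmetric, so $*$ is an involution and $\phi T_\lambda=T_{\lambda^*}$. Its fixed points are the roots $\lambda_\pm$ of $t^2-\alpha t-c$; they are constant, distinct, and real exactly when $\alpha^2+4c>0$. On $T_\lambda$ we have $B\phi-\phi B=(\lambda^*-\lambda)(\lambda+\lambda^*-h)\phi$. Hence
\begin{equation}\label{eq:cond}
B\phi=\phi B\iff\text{every eigenvalue $\lambda$ satisfies }\lambda=\lambda^*\text{ or }\lambda+\lambda^*=h .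
\end{equation}
If $\lambda\ne\lambda^*$, then $\lambda$ and $\lambda^*$ are the two roots of $t^2-ht+\frac\alpha2h+c$. So at each point there is at most one pair $\lambda_1\ne\lambda_2=\lambda_1^*$ of eigenvalues other than $\lambda_\pm$, and both have the same multiplicity $m$; we put $m=0$ if there is no such pair, which happens exactly when $A\phi=\phi A$ at the point. Let $p,q$ be the multiplicities of $\lambda_+,\lambda_-$ (zero if these are not real). They are even, because $T_{\lambda_\pm}$ is $\phi$-invariant. Counting dimensions and taking the trace,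
\begin{equation}\label{eq:count}
p+q+2m=2n-2,\qquad(1-m)h=\alpha+p\lambda_++q\lambda_-\quad\text{if }m\ge1 .
\end{equation}
The second equation governs the classification. For $m\ge2$ it determines $h$, and with it all principal curvatures. For $m=1$ the function $h$ cancels and stays free, at the price of a condition on $\alpha$; this is the phenomenon of Example~\ref{ex:hopf2}.

Since $p$ and $q$ are upper semicontinuous, the sets $\{m\ge j\}$ are open. Let $\hat m=\max_Mm$.

\begin{lemma}\label{lem:const}
If $\hat m\ge2$, then $m=\hat m$ on $M$ and the principal curvatures of $M$ are constant.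
\end{lemma}

\begin{proof}
Let $O$ be a component of the open set $\{m=\hat m\}$. On $O$ the sum $p+q$ is constant, so $p$ and $q$ are constant. By \eqref{eq:count} $h$ is constant on $O$, hence so are $\lambda_1,\lambda_2$ and the characteristic polynomial of $A|_{\xi^\perp}$. By continuity this polynomial is the same on the closure $\bar O$, so $m=\hat m$ on $\bar O$ and $O$ is closed. As $M$ is connected, $O=M$.
\end{proof}

\noindent\textbf{The projective space, $c=1$.} Here $\alpha^2+4c>0$ always. If $\hat m=0$, then $A\phi=\phi A$. The case $\hat m=1$ is the subject of Section~\ref{sec:tubes}. If $\hat m\ge2$, then by Lemma~\ref{lem:const}, (H3) and (H2), $M$ is an open part of a tube of type B--E. On any such tube $\lambda_\pm=\cot r,-\tan r$, the other two principal curvatures $\lambda_{1,2}=\cot(r\mp\frac\pi4)$ differ from these and are therefore exchanged by $*$, and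
\[
\lambda_1+\lambda_2=\frac{\sin2r}{\sin(r-\frac\pi4)\sin(r+\frac\pi4)}=-2\tan2r,\qquad h=2(1+p)\cot2r-2m\tan2r ,
\]
where we used $\cot r-\tan r=2\cot2r$. By \eqref{eq:cond}, $S\phi=\phi S$ holds on the tube if and only if $h=\lambda_1+\lambda_2$, that is, $\cot^22r=\frac{m-1}{p+1}$. The values of $(m,p)$ in (H3) give $n-2$, $\frac1{n-2}$, $\frac35$, $\frac59$; in type B, $m=n-1\ge2$ means $n\ge3$. These are the hypersurfaces (B)--(E), in both directions of Theorem~\ref{thm:class}.

\medskip
\noindent\textbf{The hyperbolic space, $c=-1$, $\alpha^2>4$.} Now $\lambda_+\lambda_-=1$ and $\lambda_++\lambda_-=\alpha$, so $\lambda_\pm$ have the sign of $\alpha$, and $\alpha+p\lambda_++q\lambda_-\ne0$. By \eqref{eq:count}, $m=1$ occurs nowhere. If $\hat m\ge2$, then (H3) applies; the tubes over $\mathbb RH^n$ have $\alpha^2<4$, so $M$ is of type (A$'$) and $m=0$, a contradiction. Hence $A\phi=\phi A$.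

\medskip
\noindent\textbf{The hyperbolic space, $c=-1$, $\alpha^2<4$.} The involution has no real fixed point, so $m=n-1$ on $M$. If $n\ge3$, then $h=-\alpha/(n-2)$ by \eqref{eq:count} and $\lambda_1\lambda_2=\frac\alpha2h-1<0$. By Lemma~\ref{lem:const} and (H3), $M$ is an open part of a tube over $\mathbb RH^n$, where $\lambda_1\lambda_2=\tanh r\coth r=1$, a contradiction. If $n=2$, then $m=1$ and \eqref{eq:count} gives $\alpha=0$: this is type (L). Conversely, type (L) satisfies $S\phi=\phi S$ by Example~\ref{ex:hopf2}. On it $\lambda_1\lambda_2=-1$, so $A\phi\ne\phi A$ everywhere.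

\subsection{The case $\alpha^2+4c=0$}

Here $c=-1$, $\alpha^2=4$, and $\alpha\lambda-2=\frac\alpha2(2\lambda-\alpha)$. If $\lambda\ne\frac\alpha2$ is an eigenvalue, (H1) gives $\phi T_\lambda\subset T_{\alpha/2}$, so $A\phi\ne\phi A$ at that point, and $B\phi=\phi B$ forces $\lambda+\frac\alpha2=h$. So there is at most one such eigenvalue; let $m'\ge0$ be its multiplicity. The sets $\{m'\ge j\}$ are open, because $2n-2-m'$ is the multiplicity of the constant $\frac\alpha2$. If $m'\ge1$, the trace gives $h=\alpha+m'(h-\frac\alpha2)+(2n-2-m')\frac\alpha2$, that is, $(1-m')h=(n-m')\alpha$. For $m'=1$ this says $(n-1)\alpha=0$, which is false. If the maximum of $m'$ is at least $2$, then on a component of the open set where it is attained $h$ and all principal curvatures are constant, and (H3) shows that this component is part of a horosphere. There $A\phi=\phi A$ by (H2), so $m'=0$, a contradiction. Hence $A=\frac\alpha2$ on $\xi^\perp$ and $A\phi=\phi A$.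

\section{Tubes over complex submanifolds of $P_n\mathbb C$}\label{sec:tubes}

Let $c=1$. For a unit-speed geodesic $\gamma$ of $P_n\mathbb C$ the ambient curvature satisfies $\bar R(X,\gamma')\gamma'=X$ for $X\perp\gamma',J\gamma'$ and $\bar R(J\gamma',\gamma')\gamma'=4J\gamma'$. Both subbundles are parallel along $\gamma$, so in terms of parallel frames the Jacobi equation is $Y''+Y=0$ in the first and $Y''+4Y=0$ in the second.

\begin{lemma}\label{lem:tube}
Let $\Sigma\subset P_n\mathbb C$ be a complex submanifold of dimension $k\le n-1$, let $\zeta$ be a unit normal, and write the eigenvalues of the shape operator $A_\zeta$ as $\cot\theta_j$, $0<\theta_j<\pi$, $1\le j\le2k$. Let $0<r<\frac\pi2$ and $\gamma(t)=\exp(t\zeta)$. The map $\Phi_r\colon\zeta'\mapsto\exp(r\zeta')$ on the unit normal bundle is an immersion at $\zeta$ if and only if $\theta_j\ne r$ for all $j$. In that case the tube is Hopf near $\gamma(r)$, and with $N=-\gamma'(r)$ we have $\alpha=2\cot2r$. On $\xi^\perp$ the operator $A$ is $\cot r$ on the parallel translate along $\gamma$ of the normal vectors orthogonal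 to $\zeta,J\zeta$, a space of dimension $2n-2k-2$, and it is $\cot(r-\theta_j)$ on the parallel translate of the $\cot\theta_j$-eigenspace of $A_\zeta$. Moreover $J$ exchanges the eigenspaces of $A_\zeta$ for $\theta$ and $\pi-\theta$.
\end{lemma}

\begin{proof}
A curve $\zeta(s)$ in the unit normal bundle with $\zeta(0)=\zeta$ defines the variation $\exp(t\zeta(s))$ and a Jacobi field $Y$ with $Y(0)=X\in T\Sigma$ and $Y'(0)=-A_\zeta X+V$, where $V$ is normal and orthogonal to $\zeta$. The pairs $(X,V)$ parametrize the tangent space of the bundle at $\zeta$, and $d\Phi_r(X,V)=Y(r)$. Since $T\Sigma$ is $J$-invariant, $J\zeta$ is normal. With $Z$ parallel along $\gamma$, these Jacobi fields are spanned by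
\[
\frac{\sin(\theta_j-t)}{\sin\theta_j}\,Z\ \ \big(A_\zeta Z(0)=\cot\theta_j\,Z(0)\big),\qquad\sin t\,Z\ \ \big(Z(0)\text{ normal},\ \perp\zeta,J\zeta\big),\qquad\tfrac12\sin2t\,J\gamma' .
\]
At $t=r$ the coefficients are nonzero unless $\theta_j=r$. All these fields are orthogonal to $\gamma'$, so $N=-\gamma'(r)$ is normal to the tube, $\xi=J\gamma'(r)$, and $AY(r)=-\bar\nabla_YN=Y'(r)$. The logarithmic derivatives of the three coefficients at $t=r$ are $\cot(r-\theta_j)$, $\cot r$ and $2\cot2r$. Finally, the second fundamental form of a complex submanifold satisfies $II(JX,Y)=J\,II(X,Y)=II(X,JY)$, so $A_\zeta J=-JA_\zeta$, and $\cot(\pi-\theta)=-\cot\theta$.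
\end{proof}

\begin{proposition}\label{prop:Fconv}
Hypersurfaces of type {\rm(F)} satisfy $S\phi=\phi S$ and $m\le1$.
\end{proposition}

\begin{proof}
As $\ker A_\zeta$ is $J$-invariant, $A_\zeta$ has rank $0$ or $2$, and $T\Sigma$ is the orthogonal sum of a complex subspace of real dimension $2k-2$ in $\ker A_\zeta$ and a complex line with angles $\theta,\pi-\theta$. Since $J$ is parallel, Lemma~\ref{lem:tube} splits $\xi^\perp$ into three $\phi$-invariant pieces: one of dimension $2n-2k-2$ with $A=\cot r$, one of dimension $2k-2$ with $A=\cot(r-\frac\pi2)=-\tan r$, and a plane with eigenvalues $\lambda_1=\cot(r-\theta)$, $\lambda_2=\cot(r+\theta)$. Then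
\[
h-(\lambda_1+\lambda_2)=2\cot2r+(2n-2k-2)\cot r-(2k-2)\tan r=(2n-2k-1)\cot r-(2k-1)\tan r ,
\]
which vanishes for the radius in (F). So $B=-\lambda_1\lambda_2$ on the plane, and $B$ is scalar on each piece.
\end{proof}

\begin{remark}\label{rem:jump}
Let $\Sigma$ be a complex curve in $P_n\mathbb C$, $n\ge3$, at a point where $II\ne0$. The values of $II$ span a complex line, and $A_\zeta=0$ exactly for the normals $\zeta$ orthogonal to it. On the tube, $m=0$ at these $\zeta$ and $m=1$ at all nearby ones not orthogonal to the line. So the principal curvatures in type (F) need not be constant, and neither need the multiplicities. The proof of the next proposition has to allow for this.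
\end{remark}

\begin{proposition}\label{prop:Fdirect}
Let $M\subset P_n\mathbb C$ be connected and Hopf with $S\phi=\phi S$ and $\hat m=1$. Then every point of $M$ has a neighborhood of type {\rm(F)}.
\end{proposition}

\begin{proof}
Write $\alpha=2\cot2r$ with $0<r<\frac\pi2$; then $\lambda_+=\cot r$, $\lambda_-=-\tan r$. We want to recover $\Sigma$ as the focal set at distance $r$, and for this the multiplicity of $\cot r$ must be locally constant. We show that this holds for one of the two choices of $N$.

On the nonempty open set $G=\{m=1\}$, \eqref{eq:count} reads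
\begin{equation}\label{eq:m1}
\alpha+p\lambda_++q\lambda_-=0,\qquad p+q=2n-4 .
\end{equation}
Since $\lambda_+\ne\lambda_-$, this system has only one solution, so $(p,q)$ has the same value $(p_0,q_0)$ on all of $G$. We claim that at every point of $M$ the pair $(p,q)$ is $(p_0,q_0)$, $(p_0+2,q_0)$ or $(p_0,q_0+2)$. At a point of $\bar G\setminus G$ we have $m=0$, so $p+q=p_0+q_0+2$; also $p\ge p_0$, $q\ge q_0$ by semicontinuity, and $p,q$ are even. This leaves the last two pairs. Let $O$ be a component of the open set $M\setminus\bar G$. On $O$ the sum $p+q=2n-2$ is constant, so $p,q$ are constant; on $\bar O$ they cannot be smaller and their sum cannot be larger, so they are constant on $\bar O$. Since $M$ is connected and $O\ne M$, the set $O$ has a boundary point. It lies in $\bar G$ and has $m=0$, so it lies in $\bar G\setminus G$, and the claim follows for $O$.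

Fix $x_0\in M$. By the claim, $p=p_0$ or $q=q_0$ at $x_0$, and $p\ge p_0$, $q\ge q_0$ everywhere; by semicontinuity the equality persists near $x_0$. Replacing $N$ by $-N$ changes the sign of $A$, replaces $r$ by $\frac\pi2-r$ and $(\lambda_+,\lambda_-)$ by $(-\lambda_-,-\lambda_+)$, interchanges $p$ and $q$, and preserves \eqref{eq:m1}. So we may assume that $p=p_0$ on a neighborhood $M'$ of $x_0$.

Let $F(x)=\exp_x(rN)$. The Jacobi field along $t\mapsto\exp_x(tN)$ with $Y(0)=X$, $Y'(0)=-AX$ gives $dF(X)=Y(r)$. With $Z_X$ the parallel translate of $X$,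
\[
dF(X)=(\cos r-\lambda\sin r)Z_X\quad(X\in T_\lambda),\qquad dF(\xi)=\big(\cos2r-\tfrac\alpha2\sin2r\big)Z_\xi=0 .
\]
So $\ker dF=\mathbb R\xi\oplus T_{\cot r}$ has constant dimension on $M'$. After shrinking $M'$, the constant rank theorem shows that $\Sigma=F(M')$ is a submanifold of real dimension $2n-2-p_0=:2k$. Its tangent space at $F(x)$ is the parallel translate of the orthogonal complement of $T_{\cot r}$ in $\xi^\perp$, which is $J$-invariant; hence $\Sigma$ is a complex submanifold. The vector $\zeta_x=-\frac d{dt}\big|_{t=r}\exp_x(tN)$ is a unit normal of $\Sigma$ at $F(x)$, and $\Phi_r(\zeta_x)=x$. Thus $x\mapsto\zeta_x$ has a smooth left inverse, so it is an injective immersion of $M'$ into the unit normal bundle of $\Sigma$, which also has dimension $2n-1$. Its image $\mathcal U$ is open, $\Phi_r$ maps $\mathcal U$ diffeomorphically onto $M'$, and $M'$ is a regular part of the tube of radius $r$, with the same normal as in Lemma~\ref{lem:tube}.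

In that lemma, $\cot(r-\theta_j)\ne\cot r$ for $0<\theta_j<\pi$, and $\cot(r-\theta_j)=-\tan r$ if and only if $\theta_j=\frac\pi2$. Since $m\le1$, at most two of the $\theta_j$ differ from $\frac\pi2$, so $\operatorname{rank}A_\zeta\le2$ for $\zeta\in\mathcal U$. Over each point of $\Sigma$ the set $\mathcal U$ contains a nonempty open set of unit normals. The $3\times3$ minors of $A_\zeta$ are homogeneous polynomials in $\zeta$ that vanish on an open cone, so they vanish identically. Finally $p_0=2n-2k-2\ge0$ and $q_0=2k-2\ge0$ give $1\le k\le n-1$, and \eqref{eq:m1} becomes $(2n-2k-1)\cot r=(2k-1)\tan r$.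
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The condition $S\phi=\phi S$ is local and invariant under congruence. It holds for (A) and (A$'$) by (H2), for (B)--(E) and (L) by Section~\ref{sec:spectrum}, and for (F) by Proposition~\ref{prop:Fconv}. Conversely, let $S\phi=\phi S$. For $c=-1$, Section~\ref{sec:spectrum} shows that $A\phi=\phi A$, so that $M$ is of type (A$'$) by (H2), or that $M$ is of type (L); these cases exclude each other. For $c=1$ we have type (A) if $\hat m=0$, an open part of one of (B)--(E) if $\hat m\ge2$, and neighborhoods of type (F) with $A\phi\ne\phi A$ somewhere if $\hat m=1$. These three alternatives are exclusive, since conversely they imply $\hat m=0$, $\hat m\ge2$ and (by Proposition~\ref{prop:Fconv}) $\hat m=1$.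
\end{proof}

\section{Complex submanifolds with shape operators of rank at most two}\label{sec:rank}

We prove Theorem~\ref{thm:rank}. The rank condition is first translated into the statement that the Gauss map has rank at most one. This exhibits $\Sigma$ as a one-parameter family of linear spaces, and the family is then unwound by repeated differentiation.

\subsection{The second fundamental form}

Let $\varphi(z)\in\mathbb C^{n+1}\setminus0$, $z\in\mathbb C^k$, be a local holomorphic lift of $\Sigma$, let subscripts denote $\partial_i=\partial/\partial z_i$, and put $\hat T=\operatorname{span}(\varphi,\varphi_1,\dots,\varphi_k)$, a holomorphic bundle of rank $k+1$ that does not depend on the lift. At a given point choose unitary coordinates of $\mathbb C^{n+1}$ in which the point is $[e_0]$. In the affine coordinates $Z^a/Z^0$ the Fubini--Study metric is Euclidean up to terms of second order at $[e_0]$, so its Christoffel symbols vanish there. For the lift with $\varphi^0=1$ it follows that $II(\partial_i,\partial_j)$ is the normal part of $\varphi_{ij}$. Since $(f\varphi)_{ij}\equiv f\varphi_{ij}$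 modulo $\hat T$, any other lift gives the same form up to a nonzero factor. Hence, up to a complex linear identification of the normal space with $\mathbb C^{n+1}/\hat T$,
\[
II(\partial_i,\partial_j)=\varphi_{ij}\bmod\hat T ,
\]
a complex bilinear form that is holomorphic with values in $\mathbb C^{n+1}/\hat T$.

For a holomorphic family of subspaces, the derivative in a direction $X$ is the linear map $\hat T\to\mathbb C^{n+1}/\hat T$, $v\mapsto Xv\bmod\hat T$, computed with any section $v$; it is the differential of the map to the Grassmannian. For the Gauss map $z\mapsto\hat T_z$ it sends $\varphi$ to $0$ and $\varphi_j$ to $II(X,\partial_j)$. So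
\begin{equation}\label{eq:gauss}
\text{the kernel of the differential of the Gauss map is }\{X:II(X,\cdot)=0\}.
\end{equation}

\begin{lemma}\label{lem:rank1}
At a point of $\Sigma$, all shape operators have real rank at most $2$ if and only if $II(X,Y)=l(X)l(Y)\nu_0$ for a complex linear form $l$ and a normal vector $\nu_0$.
\end{lemma}

\begin{proof}
Let $H$ be the Hermitian metric, linear in the first entry, and $\beta_\zeta=H(II(\cdot,\cdot),\zeta)$, a complex symmetric bilinear form. Then $g(A_\zeta X,Y)=\operatorname{Re}\beta_\zeta(X,Y)$. Replacing $Y$ by $iY$ shows that $A_\zeta$ and $\beta_\zeta$ have the same kernel, so $\operatorname{rank}_{\mathbb R}A_\zeta=2\operatorname{rank}_{\mathbb C}\beta_\zeta$. The forms $\beta_\zeta$ make up a complex vector space. A form of rank at most one is a square $l^2$, and $l_1^2+l_2^2$ has rank $2$ for independent $l_1,l_2$. So if all $\beta_\zeta$ have rank at most one, then $\beta_\zeta=\mu(\zeta)\,l^2$ for a fixed $l$ and a conjugate linear $\mu=H(\nu_0,\cdot)$, which gives the formula. The converse holds because then $\beta_\zeta=H(\nu_0,\zeta)\,l^2$.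
\end{proof}

\subsection{The ruling}

Assume the rank condition. The union of $\{II\ne0\}$ and the interior of $\{II=0\}$ is open and dense. On the interior of $\{II=0\}$ the space $\hat T$ is locally constant by \eqref{eq:gauss}, so $\Sigma$ is locally an open part of $\mathbb P(\hat T)=P_k\mathbb C$.

On $\{II\ne0\}$, Lemma~\ref{lem:rank1} and \eqref{eq:gauss} show that the differential of the holomorphic Gauss map has kernel $\ker l$, of dimension $k-1$. By the constant rank theorem there are holomorphic coordinates $(t,s_1,\dots,s_{k-1})$ in which the fibers are $t=\text{const}$; then $\hat T=W_t$ depends on $t$ only, $\partial_{s_a}\in\ker l$ and $l(\partial_t)\ne0$. Let $\psi^W_t\colon W_t\to\mathbb C^{n+1}/W_t$ be the derivative of $W$. For fixed $s$, the vectors $\varphi,\varphi_{s_a},\varphi_t$ form a frame of $W$, and modulo $W_t$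
\[
\psi^W(\varphi)=\varphi_t=0,\qquad\psi^W(\varphi_{s_a})=II(\partial_{s_a},\partial_t)=0,\qquad\psi^W(\varphi_t)=II(\partial_t,\partial_t)\ne0 .
\]
Therefore $\mathcal E_t:=\operatorname{span}(\varphi,\varphi_{s_1},\dots,\varphi_{s_{k-1}})=\ker\psi_t^W$ depends on $t$ only; it is a holomorphic family of $k$-dimensional subspaces. The map $(t,s)\mapsto(t,[\varphi(t,s)])$ into the projective bundle $\mathbb P(\mathcal E)$ is an immersion between manifolds of dimension $k$, hence locally biholomorphic, so $\Sigma$ is locally a regular part of $\bigcup_t\mathbb P(\mathcal E_t)$. Let $\psi_0\colon\mathcal E\to\mathbb C^{n+1}/\mathcal E$, $v\mapsto v'\bmod\mathcal E$, be the derivative of $\mathcal E$. Since $\varphi_t,\varphi_{s_at}\in W$ and $\varphi_t\notin\mathcal E$, the image of $\psi_0$ is the line $W/\mathcal E$, and $\psi_0$ has rank one.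

Conversely, let $\mathcal E_t$ be a holomorphic family of $k$-dimensional subspaces over a disc with $\operatorname{rank}\psi_0=1$, and let $W_t\supset\mathcal E_t$ be defined by $W/\mathcal E=\operatorname{im}\psi_0$. Parametrize $\mathbb P(\mathcal E)$ by a lift $\varphi(t,s)$ that is an affine chart of $\mathbb P(\mathcal E_t)$ for each $t$. Then $\operatorname{span}(\varphi,\varphi_{s_a},\varphi_t)=\mathcal E_t+\mathbb C\varphi_t$, so the map to $P_n\mathbb C$ is an immersion exactly where $\psi_0(\varphi)\ne0$, and there $\hat T=W_t$. The Gauss map is constant along $\mathbb P(\mathcal E_t)$, so by \eqref{eq:gauss} $II$ annihilates a hyperplane and has the form in Lemma~\ref{lem:rank1}. Since the condition $\operatorname{rank}A_\zeta\le2$ is closed, it is enough to have it on a dense subset of $\Sigma$. Theorem~\ref{thm:rank} is thus reduced to the following lemma; note that removing a discrete set of values of $t$ removes a nowhere dense subset of $\Sigma$.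

\subsection{Families of subspaces with derivative of rank one}

\begin{lemma}\label{lem:flags}
If $\mathcal E_t=K\oplus\operatorname{span}(\gamma,\dots,\gamma^{(j-1)})$ with $K,\gamma,j$ as in Theorem~\ref{thm:rank}, then $\operatorname{rank}\psi_0=1$. Conversely, a holomorphic family $\mathcal E_t$ of $k$-dimensional subspaces with $\operatorname{rank}\psi_0=1$ is locally of this form outside a discrete set of values of $t$.
\end{lemma}

\begin{proof}
For the first statement, $\psi_0$ vanishes on $K$ and on $\gamma,\dots,\gamma^{(j-2)}$, and it sends $\gamma^{(j-1)}$ to $\gamma^{(j)}\bmod\mathcal E\ne0$.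

In this model $\ker\psi_0=K\oplus\operatorname{span}(\gamma,\dots,\gamma^{(j-2)})$, so for the converse we peel off one derivative at a time by taking kernels. Put $\mathcal E^{(-1)}=\mathbb C^{n+1}$, $\mathcal E^{(0)}=\mathcal E$, and for $i\ge0$
\[
\psi_i\colon\mathcal E^{(i)}\to\mathcal E^{(i-1)}/\mathcal E^{(i)},\quad v\mapsto v'\bmod\mathcal E^{(i)},\qquad\mathcal E^{(i+1)}=\ker\psi_i .
\]
For $i\ge1$ a section $v$ of $\mathcal E^{(i)}=\ker\psi_{i-1}$ has $v'\in\mathcal E^{(i-1)}$, so $\psi_i$ is well defined. If $\psi_{i-1}$ has rank one everywhere, then $\mathcal E^{(i-1)}/\mathcal E^{(i)}$ is a line bundle, so $\psi_i$ either vanishes identically or has rank one outside its discrete zero set, which we remove. As long as $\psi_0,\dots,\psi_{i-1}\ne0$ we have $\dim\mathcal E^{(i)}=k-i$. Let $j$ be the first index with $\psi_j=0$; then $1\le j\le k$. The family $K:=\mathcal E^{(j)}$ has zero derivative, so it is a constant subspace of dimension $k-j$. Choose a local holomorphic section $\gamma$ with $\mathcal E^{(j-1)}=K\oplus\mathbb C\gamma$.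

We show by induction on $i=1,\dots,j$ that $\mathcal E^{(j-i)}=K\oplus\operatorname{span}(\gamma,\dots,\gamma^{(i-1)})$ and $\gamma^{(i)}\notin\mathcal E^{(j-i)}$. Suppose that the first formula holds for $i$ and for $i-1$ (for $i=1$ read $\mathcal E^{(j)}=K$). Then $\gamma^{(i-1)}\notin\mathcal E^{(j-i+1)}=\ker\psi_{j-i}$, which means $\gamma^{(i)}\notin\mathcal E^{(j-i)}$. If $i<j$, then $\gamma^{(i)}\in\mathcal E^{(j-i-1)}$, and $\mathcal E^{(j-i)}$ has codimension one in this space, so the first formula holds for $i+1$. The case $i=j$ is the assertion.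
\end{proof}

\section{Hypersurfaces of $H_2\mathbb C$ with $A\xi=0$}\label{sec:L}

If $A\xi=0$, then $\bar\nabla_\xi\xi=JA\xi=0$, so $M$ is foliated by geodesics of $H_2\mathbb C$. A geodesic is determined by its two endpoints at infinity, and $M$ is a two-parameter family of geodesics. Theorem~\ref{thm:L} says that each endpoint moves only along a curve.

\subsection{The model}

Let $H_2\mathbb C=\{z\in\mathbb C^3:\langle z,z\rangle=-1\}/U(1)$. The differential of the projection $z\mapsto[z]$ has kernel $\mathbb Riz$ and identifies the \emph{horizontal} space $\{v:\langle v,z\rangle=0\}$ with the tangent space; the metric is $\operatorname{Re}\langle\,,\rangle$, $J$ is multiplication by $i$, and $c=-1$. If $z(s)$ is a horizontal lift of a curve and $v(s)$ is the horizontal lift of a vector field along it, then the covariant derivative lifts to the horizontal part $v'+\langle v',z\rangle z$. For a unit horizontal vector $w$ at $z$, the geodesic with these initial data is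
\[
[\cosh t\,z+\sinh t\,w]=[e^tP_++e^{-t}P_-],\qquad P_\pm=\tfrac12(z\pm w),
\]
where $P_\pm$ are null and $\langle P_+,P_-\rangle=-\frac12$; it joins the null lines $[P_-]$ and $[P_+]$. Two distinct null lines are not orthogonal, since the signature excludes a totally null plane, so they have lifts with $\langle P_+,P_-\rangle=-\frac12$. Such lifts are unique up to $(P_+,P_-)\mapsto(\rho e^{i\vartheta}P_+,\rho^{-1}e^{i\vartheta}P_-)$, which only shifts $t$. A curve of null lines with lift $\gamma$ is \emph{regular} if $\gamma'\notin\mathbb C\gamma$ and \emph{Legendrian} if $\langle\gamma',\gamma\rangle=0$; since $(f\gamma)'=f'\gamma+f\gamma'$, neither condition depends on the lift. Changing the lifts adds a function of $u$ and a function of $v$ to $\log\langle\gamma_+,\gamma_-\rangle$, so the condition in Theorem~\ref{thm:L} does not depend on them either.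

\subsection{The union of geodesics}

Let $\gamma_\pm$ be Legendrian curves with $\gamma_+(u)\ne\gamma_-(v)$ as lines. Choose functions $f_\pm(u,v)$ with $f_+\bar f_-\langle\gamma_+,\gamma_-\rangle=-\frac12$, and put $P_+=f_+\gamma_+(u)$, $P_-=f_-\gamma_-(v)$,
\[
z=e^tP_++e^{-t}P_-,\qquad w=z_t=e^tP_+-e^{-t}P_-,\qquad\mathcal Z(t,u,v)=[z].
\]
Then $\langle z,z\rangle=-1$, $\langle w,w\rangle=1$, $\langle z,w\rangle=0$, and the image of $\mathcal Z$ is the union of the geodesics joining $\gamma_+(u)$ to $\gamma_-(v)$.

\begin{lemma}\label{lem:Z}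
The map $\mathcal Z$ is an immersion at $(t,u,v)$ if and only if $\operatorname{Im}\partial_u\partial_v\log\langle\gamma_+,\gamma_-\rangle\ne0$ at $(u,v)$. Where it is an immersion, its image is a hypersurface with $A\xi=0$.
\end{lemma}

\begin{proof}
Let $\partial$ be $\partial_u$ or $\partial_v$. The Legendrian condition gives $\langle\partial P_+,P_+\rangle=\langle\partial P_-,P_-\rangle=0$. Put $\mu=\langle\partial P_+,P_-\rangle$; since $\langle P_+,P_-\rangle$ is constant, $\langle\partial P_-,P_+\rangle=-\bar\mu$. Hence $\langle\partial z,w\rangle=-\mu-\bar\mu$ is real, and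
\begin{equation}\label{eq:iw}
\operatorname{Re}\langle z_u,iw\rangle=\operatorname{Re}\langle z_v,iw\rangle=\operatorname{Re}\langle w,iw\rangle=\operatorname{Re}\langle iz,iw\rangle=0 .
\end{equation}
So the horizontal unit vector $iw$ is orthogonal to the image of $d\mathcal Z$. Where $\mathcal Z$ is an immersion, $N$ lifts to $\pm iw$ and $\xi=-JN$ to $\pm w$. The curve $t\mapsto z$ is horizontal and $\partial_t(iw)=iz$ has zero horizontal part, so $A\xi=-\bar\nabla_\xi N=0$.

The map $\mathcal Z$ is an immersion if and only if $w,z_u,z_v,iz$ are independent over $\mathbb R$. Let $L=\{P_+,P_-\}^\perp=\{z,w\}^\perp$, a positive definite complex line with orthogonal projection $\pi_L$. Then $\pi_Lz_u=e^tf_+\pi_L\gamma_+'$ and $\pi_Lz_v=e^{-t}f_-\pi_L\gamma_-'$. If these two vectors are independent over $\mathbb R$, so are the four vectors, because $w,iz\in L^\perp$ are independent. If they are dependent, a nontrivial real combination $Y$ of $z_u,z_v$ lies in $L^\perp$, which has the $\operatorname{Re}\langle\,,\rangle$-orthogonal real basis $z,iz,w,iw$. We have $\operatorname{Re}\langle Y,z\rangle=0$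 because $\langle z,z\rangle$ is constant, and $\operatorname{Re}\langle Y,iw\rangle=0$ by \eqref{eq:iw}; so $Y\in\operatorname{span}_{\mathbb R}(iz,w)$, and the four vectors are dependent. Two vectors of the complex line $L$ are independent over $\mathbb R$ exactly when their Hermitian product is not real. Since $\langle\gamma_\pm',\gamma_\pm\rangle=0$, the vector $\gamma_\pm'$ has no component along $\gamma_\mp$:
\[
\gamma_+'=\frac{\langle\gamma_+',\gamma_-\rangle}{\langle\gamma_+,\gamma_-\rangle}\,\gamma_++\pi_L\gamma_+',\qquad\gamma_-'=\frac{\langle\gamma_-',\gamma_+\rangle}{\langle\gamma_-,\gamma_+\rangle}\,\gamma_-+\pi_L\gamma_-' .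
\]
Taking the product of these two equations and using $f_+\bar f_-=-1/(2\langle\gamma_+,\gamma_-\rangle)$,
\[
\langle\pi_Lz_u,\pi_Lz_v\rangle=-\frac12\,\frac{\langle\gamma_+',\gamma_-'\rangle\langle\gamma_+,\gamma_-\rangle-\langle\gamma_+',\gamma_-\rangle\langle\gamma_+,\gamma_-'\rangle}{\langle\gamma_+,\gamma_-\rangle^2}=-\tfrac12\,\partial_u\partial_v\log\langle\gamma_+,\gamma_-\rangle .\qedhere
\]
\end{proof}

\begin{example}
Let $\langle z,z'\rangle=-z_0\bar z_0'+z_1\bar z_1'+z_2\bar z_2'$, $\gamma_+(u)=(1,\cos u,\sin u)$ and $\gamma_-(v)=(1,i\cos v,i\sin v)$. Both curves are regular and Legendrian, $\langle\gamma_+,\gamma_-\rangle=-(1+i\cos(u-v))\ne0$, and $\operatorname{Im}\partial_u\partial_v\log\langle\gamma_+,\gamma_-\rangle=-\frac{d^2}{ds^2}\arctan(\cos s)\big|_{s=u-v}$ equals $\frac12$ at $u=v$. This gives a hypersurface of type (L). If instead $\gamma_-(v)=(1,\cos v,\sin v)$, the product is real, the condition fails everywhere, and the geodesics fill only the surface of real points.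
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:L}]
By Lemma~\ref{lem:Z}, the unions of geodesics in the theorem are of type (L). Conversely, let $M\subset H_2\mathbb C$ satisfy $A\xi=0$. For $x\in M$ with lift $z$ let $w$ be the horizontal lift of $\xi$, and $P_\pm=\frac12(z\pm w)$. The endpoint maps $\mathsf p_\pm=[P_\pm]\colon M\to S^3$ do not depend on the lift and are constant along the integral curves of $\xi$, which are geodesics. For $Y\in T_xM$ let $D_Y$ denote the derivative along the horizontal lift of a curve in $M$ with velocity $Y$; then $d\mathsf p_\pm(Y)=D_YP_\pm\bmod\mathbb CP_\pm$.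

Let $X\perp\xi$ be a unit vector with $AX=\lambda_1X$ and horizontal lift $\tilde X$. By (H1), $A\phi X=\lambda_2\phi X$ with $\lambda_1\lambda_2=-1$. We have $D_Xz=\tilde X$. The horizontal part of $D_Xw$ is the lift of $\bar\nabla_X\xi=JAX=\lambda_1JX$, and $\langle D_Xw,z\rangle=-\langle w,\tilde X\rangle=0$ because $X$ and $JX$ are orthogonal to $\xi$. So $D_Xw=i\lambda_1\tilde X$. The same argument for $\phi X=JX$, whose lift is $i\tilde X$, gives $D_{\phi X}z=i\tilde X$ and $D_{\phi X}w=-\lambda_2\tilde X=\lambda_1^{-1}\tilde X$. Therefore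
\[
2D_XP_\pm=(1\pm i\lambda_1)\tilde X,\qquad2D_{\phi X}P_\pm=\big(i\pm\lambda_1^{-1}\big)\tilde X=\pm\lambda_1^{-1}(1\pm i\lambda_1)\tilde X .
\]
The relation $\lambda_1\lambda_2=-1$ has made the two derivatives real multiples of each other. The vector $\tilde X$ is not null, so it is not in $\mathbb CP_\pm$, and it is orthogonal to $P_\pm$. Hence $\mathsf p_\pm$ have constant rank one, and near $x$ their images are regular Legendrian curves $\gamma_+(u)$, $\gamma_-(v)$; we regard $u,v$ as smooth functions on $M$. On $\xi^\perp$ the kernels of $du$ and $dv$ are the different lines spanned by $\phi X-\lambda_1^{-1}X$ and $\phi X+\lambda_1^{-1}X$, so $u$ and $v$ vary independently. The lines $[P_+]\ne[P_-]$ are distinct at $x$, so $\gamma_+(u)\ne\gamma_-(v)$ nearby, and $\mathcal Z$ is defined. Each point $[z]$ of $M$ near $x$ lies on the geodesic joining $\gamma_+(u)$ to $\gamma_-(v)$, so it equals $\mathcal Z(\tau,u,v)$, where $e^{2\tau}=|\langle z,f_-\gamma_-\rangle|/|\langle z,f_+\gamma_+\rangle|$ is smooth. The inclusion of the $3$-manifold $M$ is an immersion and factors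 as $\mathcal Z\circ(\tau,u,v)$. Therefore $(\tau,u,v)$ are local coordinates on $M$ and $\mathcal Z$ is an immersion at the points concerned. By Lemma~\ref{lem:Z} the curves $\gamma_\pm$ satisfy the condition of the theorem, and $M$ is locally an open part of the union of geodesics.
\end{proof}

\begin{thebibliography}{99}

\bibitem{Berndt} Berndt, J. reine angew. Math. 395 (1989).

\bibitem{Ivey} T. Ivey, \emph{A d'Alembert formula for Hopf hypersurfaces}, Results Math. 60 (2011).

\bibitem{KiSuh} Ki and Suh, Math. J. Okayama Univ. 32 (1990).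

\bibitem{Kimura} Kimura, Trans. AMS 296 (1986).

\bibitem{Maeda} Y. Maeda, J. Math. Soc. Japan 28 (1976).

\bibitem{MR} Montiel and Romero, Geom. Dedicata 20 (1986).

\bibitem{NR} Niebergall and Ryan, survey, MSRI Publ. 32 (1997).

\bibitem{Okumura} Okumura, Trans. AMS 212 (1975).

\bibitem{Problem} \emph{On the structure Jacobi operator and}, \texttt{https://koreascience.or.kr/article/JAKO201024934793462.pdf}.

\bibitem{Takagi} Takagi, J. Math. Soc. Japan 27 (1975).

\end{thebibliography}
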